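\title{Generic linear projections do not compute Zariski's dimensionality type}

\begin{abstract}
Zariski's dimensionality type of a hypersurface germ is the number of times one has to pass to the discriminant of a generic projection before a smooth germ is reached. Here a generic projection is a formal one, with indeterminate coefficients in all degrees. We show that generic linear projections cannot replace it. We give a union of eight smooth hypersurfaces in $\mathbb{A}^6$, with integer equations, whose dimensionality type is $4$, while every sequence of transversal linear projections gives $5$. For all $m\ge 4$ and $r\ge m+1$ there are hypersurfaces in $\mathbb{A}^{r+1}$ of dimensionality type $m$ for which linear projections give $m+1$. The ground field is any algebraically closed field of characteristic zero.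
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The dimensionality type}

A hypersurface in a space of dimension $n+1$ projects to a space of dimension $n$ as a branched covering, and the branch locus is again a hypersurface. One can therefore project again, and continue until a smooth hypersurface appears. Zariski's dimensionality type counts the steps. The count depends on the projections that are used, and this paper is about which projections give the right count.

Throughout, $k$ is an algebraically closed field of characteristic zero and $K$ is an algebraically closed field containing $k$. A \emph{hypersurface germ} $X=\{g=0\}\subset(\mathbb{A}^{n+1}_K,0)$ is given by a nonzero nonunit $g\in K[[\mathbf{x}]]$, $\mathbf{x}=(x_1,\dots,x_{n+1})$, which is reduced (squarefree) and is determined up to a unit. The components of $X$ are given by the irreducible factors of $g$, and $X\subset X'$ means $g\mid g'$. The germ $X$ is \emph{smooth} if $g$ has order $1$ and \emph{singular} otherwise. The \emph{tangent cone} of $X$ is the zero set of the initial form of $g$. At a point $p$ of an algebraic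 or algebroid hypersurface we always pass to the germ at $p$, in formal coordinates centered at $p$.

A \emph{submersion} $\pi:(\mathbb{A}^{n+1}_K,0)\to(\mathbb{A}^n_K,0)$ is an $n$-tuple of power series without constant term whose linear parts are independent. It is \emph{transversal} to $X$ if the line $\ker d\pi(0)$ is not contained in the tangent cone of $X$. In that case choose $t$ such that $(\pi,t)$ is a coordinate system, and let $m$ be the order of $g$. Transversality says that $g$, restricted to the fiber $\pi=0$, has order exactly $m$ in $t$. By the Weierstrass preparation theorem,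
\[
g=\text{unit}\cdot H(\pi,t),\qquad H\in K[[\mathbf{y}]][t]\ \text{ monic},\quad H(0,t)=t^m ,
\]
where $\mathbf{y}=(y_1,\dots,y_n)$ are the coordinates of the target. A polynomial $H$ of this kind is a \emph{Weierstrass polynomial}. The \emph{discriminant} of $\pi|_X$ is the reduced germ
\[
\operatorname{Disc}_\pi X=\{\operatorname{disc}_tH=0\}_{\mathrm{red}}\subset(\mathbb{A}^n_K,0),
\]
given by the squarefree part of $\operatorname{disc}_tH$. It is the locus over which two sheets of $X$ meet. It does not depend on $t$, and it is a hypersurface germ when $X$ is singular (Section~\ref{sec:tools}).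

\emph{Zariski's generic projection} is $\pi_u=(\pi_{u,1},\dots,\pi_{u,n})$ with
\[
\pi_{u,i}(\mathbf{x})=\sum_{d\ge1}\ \sum_{\nu_1+\dots+\nu_{n+1}=d}u^{(i)}_{\nu}\,\mathbf{x}^\nu ,
\]
where the $u^{(i)}_\nu$ are indeterminates over $K$. It is a submersion over $K(u)$, and it is transversal to every germ defined over $K$ (Section~\ref{sec:tools}).

\begin{definition}\label{def:dt}
The \emph{dimensionality type} of $X$ at $0$ is defined by recursion on $n$. If $X$ is smooth, $\operatorname{d.t.}(X,0)=0$. If $X$ is singular, $\operatorname{d.t.}(X,0)=1+\operatorname{d.t.}(\operatorname{Disc}_{\pi_u}X,0)$, where the discriminant is regarded as a germ over the algebraically closed field $\overline{K(u)}$. New indeterminates are adjoined at each step.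
\end{definition}

A reduced germ in $\mathbb{A}^1$ is smooth, so $\operatorname{d.t.}(X,0)\le n$, and a singular point of a reduced plane curve has dimensionality type $1$. On the surface $x_1x_2x_3=0$ in $\mathbb{A}^3$ the dimensionality type is $0$ off the axes, $1$ on the punctured axes and $2$ at the origin (Example~\ref{ex:nc}): it is the codimension, in the surface, of the natural stratum of the point. In general the dimensionality type is a semicontinuous invariant of the point. Its levels give a canonical stratification of a hypersurface $V$, independent of coordinates, and $V$ is equisingular along each stratum. Of these facts we use only the independence of coordinates, which is proved in Lemma~\ref{lem:inv}.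

\subsection{Linear projections}

Definition~\ref{def:dt} involves infinitely many indeterminates and a new field at each step. Zariski showed that a polynomial projection that is generic in the classical sense suffices for any dimensionality type, but he gave no explicit bound on its degree. The most economical candidate is degree one.

Let $V\subset(\mathbb{A}^{r+1}_k,0)$ be a hypersurface germ with fixed coordinates $\mathbf{x}$. A \emph{linear projection} is a map $\pi_A(\mathbf{x})=A\mathbf{x}$ with $A\in k^{r\times(r+1)}$ of rank $r$. Its target carries the coordinates $\mathbf{y}=A\mathbf{x}$, in which the next projection is again taken linear, and so on.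

\begin{definition}\label{def:lin}
Generic linear projections \emph{compute} $\operatorname{d.t.}(V,0)$ in the coordinates $\mathbf{x}$ if there are a nonempty Zariski-open set $U_1$ of matrices, for each $A_1\in U_1$ a nonempty Zariski-open set $U_2(A_1)$, and so on, with $U_j$ allowed to depend on $V$ and $A_1,\dots,A_{j-1}$, such that for all $A_1\in U_1$, $A_2\in U_2(A_1),\dots$ the recursion of Definition~\ref{def:dt}, with $\pi_{A_1},\pi_{A_2},\dots$ in place of Zariski's generic projections, gives the value $\operatorname{d.t.}(V,0)$.
\end{definition}

The following question is posed in \cite{report}.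

\begin{quote}
\emph{Do generic linear projections compute $\operatorname{d.t.}(V,p)$ for every $k$, every reduced hypersurface $V$, every point $p\in V$ and every local coordinate system centered at $p$?}
\end{quote}

One would guess that they do. Transversality, which makes the degree of the covering equal to the multiplicity, depends only on the linear part of the projection, and a generic linear projection has it. For a union of coordinate hyperplanes in $\mathbb{A}^m$ every transversal choice gives the right count (Example~\ref{ex:nc}). The answer is positive, in every coordinate system, when $\operatorname{d.t.}(V,p)\le1$ (Zariski) and when $\operatorname{d.t.}(V,p)=2$ (Parusi\'nski--P\u{a}unescu). On the other hand, transversality alone does not suffice in general: Luengo's family $f_t=x^{10}+tyz^3x^7+y^{10}+y^6z^4+z^{16}$ is Zariski equisingular for one transverse system of coordinates but not for a generic linear one.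

\subsection{Results}

The answer to the question is no. On $\mathbb{A}^6_k$ with coordinates $(x,y,z,w,s,\tau)$ put
\[
\omega=w-\tau s^2 ,
\]
and let $V$ be the union of the eight smooth hypersurfaces
\begin{gather*}
F_1: s=0,\qquad F_2: s=x^3,\qquad F_3: s=x^3-x^4y,\\
G_1:\omega=0,\quad G_2:\omega=z,\quad G_3:\omega=-x^4z,\quad G_4:\omega=x^7,\quad G_5:\omega=z-x^4y .
\end{gather*}
Thus $V=\{f=0\}$ with
\[
f=s(s-x^3)(s-x^3+x^4y)\,\omega(\omega-z)(\omega+x^4z)(\omega-x^7)(\omega-z+x^4y).
\]
The $F_i$ are distinct graphs of $s$ and the $G_j$ are distinct graphs of $w$, with tangent hyperplanes other than $s=0$, so $f$ is reduced.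

\begin{theorem}\label{thm:main}
Let $V\subset\mathbb{A}^6_k$ be as above, with the coordinates $(x,y,z,w,s,\tau)$.
\begin{enumerate}
\item[(a)] $\operatorname{d.t.}(V,0)=4$.
\item[(b)] For every linear projection $A_1$ transversal to $V$, with discriminant $\Delta_{A_1}$, one has $\operatorname{d.t.}(\Delta_{A_1},0)=4$, whereas a projection that is generic in Zariski's sense gives a discriminant of dimensionality type $3$.
\item[(c)] For all successive transversal linear projections $A_1,A_2,\dots$ the recursion gives $5$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:allm}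
For every $m\ge4$ and $r\ge m+1$ there is a reduced hypersurface $V'\subset\mathbb{A}^{r+1}_k$ with $\operatorname{d.t.}(V',0)=m$ for which all successive transversal linear projections give $m+1$.
\end{theorem}

These theorems answer the question, because transversal choices cannot be avoided. The kernel of a matrix $A$ of full rank is spanned by its vector of signed maximal minors, and $\pi_A$ is transversal to $\{g=0\}$ exactly when the initial form of $g$ does not vanish at this vector. This is a Zariski-open condition on $A$, and it is nonempty because every line is the kernel of some $A$. A space of matrices is irreducible, so any two nonempty open subsets meet. Given sets $U_1,U_2(A_1),\dots$ as in Definition~\ref{def:lin}, we can thus choose successively $A_1\in U_1$, $A_2\in U_2(A_1),\dots$ with all projections transversal, and these choices give $5\ne4$ in Theorem~\ref{thm:main} and $m+1\neq m$ in Theorem~\ref{thm:allm}. We make no claim about the case $\operatorname{d.t.}(V,p)=3$ taken separately.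

\subsection{The idea}

In the coordinates $(x,y,z,\omega,s,\tau)$ the equation $f$ does not involve $\tau$. So $V$ is a trivial family $W\times\mathbb{A}^1$ with $W\subset\mathbb{A}^5$, and a product of this form has dimensionality type at most $4$ (Proposition~\ref{prop:product}). A projection that is linear in $(x,y,z,w,s,\tau)$ does not respect the product. Take, for instance, $(x+es,\,y+cs,\,z+bs,\,w+as,\,\tau)$. On the slice $\tau=t$ it is the projection
\[
(x+es,\ y+cs,\ z+bs,\ \omega+as+ts^2)
\]
of $W$, with a quadratic term whose coefficient vanishes exactly at $t=0$. The germ $W$ is built so that its iterated discriminants feel this coefficient: the third discriminant, a plane curve, contains two smooth branches whose order of contact is $6$ for $t\ne0$ and larger for $t=0$. In the family over $\tau$ this jump is a singularity of the fourth discriminant of $V$, and it costs one more step. A projection with a generic quadratic term moves the special value of $\tau$ away from the origin.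

Section~\ref{sec:tools} collects the properties of discriminants that we need. Section~\ref{sec:first} describes the first linear projection and exhibits the jump in a model case. Section~\ref{sec:second} treats arbitrary later projections and proves (c). Section~\ref{sec:products} proves the bound for products and completes the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:allm} proves Theorem~\ref{thm:allm}.

\section{Discriminants and transversal towers}\label{sec:tools}

\subsection{Weierstrass polynomials and discriminants}

We use the following standard facts, for any field $L$ of characteristic zero. The ring $L[[\mathbf{y}]]$ is a unique factorization domain. In the preparation theorem the Weierstrass polynomial is unique. If $H$ is a Weierstrass polynomial of degree $m$, every $h\in L[[\mathbf{y},t]]$ can be written uniquely as $h=QH+R$ with $Q\in L[[\mathbf{y},t]]$ and $R\in L[[\mathbf{y}]][t]$ of degree less than $m$ (Weierstrass division). The discriminant of a monic polynomial $h$ with roots $t_1,\dots,t_m$ is $\prod_{i<j}(t_i-t_j)^2$. It is a polynomial with integer coefficients in the coefficients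 of $h$, so it commutes with ring homomorphisms, and it does not change under $t\mapsto t+c$. For monic $h_1,h_2$,
\begin{equation}\label{eq:discprod}
\operatorname{disc}(h_1h_2)=\operatorname{disc}(h_1)\operatorname{disc}(h_2)\operatorname{Res}(h_1,h_2)^2,\qquad \operatorname{Res}(t-a,h_2)=h_2(a).
\end{equation}
A field embedding $\phi:K\to L$ acts on power series coefficientwise, and this action commutes with products and substitutions.

\begin{lemma}\label{lem:sqfree}
Let $h\in L[[\mathbf{y}]][t]$ be monic.
\begin{enumerate}
\item[(i)] If $\operatorname{disc}h\ne0$, then $h$ is squarefree in $L[[\mathbf{y},t]]$.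
\item[(ii)] If $h$ is a Weierstrass polynomial that is squarefree in $L[[\mathbf{y},t]]$, then $\operatorname{disc}h\ne0$.
\item[(iii)] If $g\in K[[y_1,\dots,y_N]]$ is a reduced nonunit, then after a linear change of coordinates with rational matrix $g=\text{unit}\cdot H'$, with $H'$ a Weierstrass polynomial in $y_N$ and $\operatorname{disc}H'\neq0$. For every field embedding $\phi:K\to L$ the series $\phi(g)$ is reduced and has the same order as $g$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Suppose $p^2\mid h$ with $p$ a nonunit. Since $h(0,t)\ne0$, also $p(0,t)\neq0$, so $p=\text{unit}\cdot p_0$ with $p_0$ a Weierstrass polynomial of positive degree. Divide $h$ by the monic polynomial $p_0^2$ in $L[[\mathbf{y}]][t]$. By uniqueness of Weierstrass division the remainder is $0$. So $h$ has a multiple root and $\operatorname{disc}h=0$.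

(ii) Suppose $\operatorname{disc}h=0$. In characteristic zero irreducible polynomials are separable, so $h$ has a multiple factor over the fraction field of $L[[\mathbf{y}]]$. By Gauss's lemma $p^2\mid h$ in $L[[\mathbf{y}]][t]$ for a monic $p$ of positive degree. Then $p(0,t)$ divides a power of $t$, so $p$ is a nonunit of $L[[\mathbf{y},t]]$.

(iii) The initial form of $g$ does not vanish identically on $\mathbb{Q}^N$. Moving a rational vector at which it is nonzero to the $y_N$-axis, we can apply the preparation theorem and (ii). The embedding $\phi$ fixes $\mathbb{Q}$, so $\phi(g)=\text{unit}\cdot\phi(H')$ in the new coordinates, and $\operatorname{disc}\phi(H')=\phi(\operatorname{disc}H')\ne0$. Apply (i).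
\end{proof}

By (ii), $\operatorname{disc}_tH\neq0$ in the definition of $\operatorname{Disc}_\pi X$. By (iii), a germ over $K$ may be regarded as a germ over any larger algebraically closed field, and it stays smooth or singular.

Zariski's generic projection is transversal to every $X$ defined over $K$. Indeed, the initial form of $g$ at the vector of signed maximal minors of the matrix of indeterminates $d\pi_u(0)$ is a polynomial in $u$ over $K$. It is nonzero, because it takes a nonzero value at any matrix over $K$ whose kernel is not in the tangent cone.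

\begin{lemma}\label{lem:inv}
Let $\pi$ be transversal to $X$.
\begin{enumerate}
\item[(i)] $\operatorname{Disc}_\pi X$ does not depend on $t$. If $\varphi$ and $\psi$ are automorphisms of the source and the target, then $\operatorname{Disc}_{\psi\circ\pi\circ\varphi}(\varphi^{-1}X)=\psi(\operatorname{Disc}_\pi X)$.
\item[(ii)] If $\phi:K\to K'$ is a field embedding, then $\operatorname{Disc}_{\phi(\pi)}\phi(X)=\phi(\operatorname{Disc}_\pi X)$.
\item[(iii)] The dimensionality type is invariant under isomorphisms of the ground field and under changes of coordinates.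
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Weierstrass division, $K[[\mathbf{x}]]/(g)$ is a free $K[[\mathbf{y}]]$-module via $\pi$, with basis $1,t,\dots,t^{m-1}$, and $\operatorname{disc}_tH=\det\big(\operatorname{Tr}(t^{a+b})\big)_{0\le a,b<m}$ is the determinant of the trace form in this basis. In another basis the determinant is multiplied by the square of a unit. So the ideal $(\operatorname{disc}_tH)$ depends only on the $K[[\mathbf{y}]]$-algebra $K[[\mathbf{x}]]/(g)$, which gives both statements.

(ii) Applying $\phi$ to $g=\text{unit}\cdot H(\pi,t)$ shows that the new Weierstrass polynomial is $\phi(H)$. If $g'$ is the squarefree part of $\operatorname{disc}H$, then $g'\mid\operatorname{disc}H\mid g'^{\,e}$ for some $e$. The same holds after applying $\phi$, and $\phi(g')$ is squarefree by Lemma~\ref{lem:sqfree}(iii).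

(iii) An isomorphism $K\to K'$ extends to an isomorphism $\overline{K(u)}\to\overline{K'(u)}$ fixing $u$, hence $\pi_u$. So the first claim follows from (ii) by induction on $n$. Let $\varphi$ be a change of coordinates over $K$ and $X'=\varphi^{-1}X$. Then $\pi_u\circ\varphi=\pi_{u'}$, where each $u'^{(i)}_\nu$ is a $K$-linear combination of the $u^{(i)}_\mu$ with $|\mu|\le|\nu|$. The block of this substitution in degree $d$ is the action of $d\varphi(0)$ on forms of degree $d$, which is invertible. So $u\mapsto u'$ extends to an automorphism $\gamma$ of $\overline{K(u)}$ over $K$, and by (i) and (ii)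
\[
\operatorname{Disc}_{\pi_u}X=\operatorname{Disc}_{\pi_{u'}}X'=\gamma(\operatorname{Disc}_{\pi_u}X').
\]
By the first claim the discriminants of $X$ and $X'$ have the same dimensionality type.
\end{proof}

All lower bounds in this paper come from the next lemma, and in particular from part (iii): a smooth component is a section of the covering, and the traces of the other components on it lie in the discriminant. If $F$ is a smooth component of $X$ and $Y=\{g_Y=0\}\subset X$ does not contain $F$, we write $F\cap Y$ for the hypersurface germ in $F$ given by the squarefree part of $g_Y|_F$.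

\begin{lemma}\label{lem:sheet}
Let $\pi$ be transversal to $X$.
\begin{enumerate}
\item[(i)] If $X$ is singular, $\operatorname{Disc}_\pi X$ is a hypersurface germ.
\item[(ii)] If $Y\subset X$, then $\pi$ is transversal to $Y$ and $\operatorname{Disc}_\pi Y\subset\operatorname{Disc}_\pi X$.
\item[(iii)] If $F$ is a smooth component of $X$, then $\pi|_F:F\to(\mathbb{A}^n,0)$ is an isomorphism, and $\pi(F\cap Y)\subset\operatorname{Disc}_\pi X$ for every $Y\subset X$ not containing $F$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The series $\operatorname{disc}H$ is nonzero, and it vanishes at $0$ because $H(0,t)=t^m$ with $m\ge2$.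

(ii) If $g=g_Yg''$, the initial form of $g$ is the product of the initial forms, so $\pi$ is transversal to both factors. By uniqueness $H=H_YH''$, and \eqref{eq:discprod} gives $\operatorname{disc}H_Y\mid\operatorname{disc}H$.

(iii) By (ii) the Weierstrass polynomial of $F$ has degree $1$, say $H_F=t-a(\mathbf{y})$. So $F$ is a graph over the target, and under $\pi|_F$ the function $g_Y|_F$ becomes a unit times $H_Y(\mathbf{y},a(\mathbf{y}))=\operatorname{Res}(H_F,H_Y)$. Since $H_FH_Y\mid H$, this resultant divides $\operatorname{disc}H$ by \eqref{eq:discprod}.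
\end{proof}

\subsection{Towers}

A \emph{transversal tower} of $X$ is a sequence $D_0=X$, $D_{j+1}=\operatorname{Disc}_{\pi_{j+1}}D_j$, continued as long as $D_j$ is singular, in which each $\pi_{j+1}$ is a submersion transversal to $D_j$. The field may grow at each step. The \emph{value} of the tower is the first $j$ with $D_j$ smooth. For $X\subset\mathbb{A}^{n+1}$ it is at most $n$. The tower of Definition~\ref{def:dt}, which we call the \emph{Zariski tower}, is transversal, with value $\operatorname{d.t.}(X,0)$. A tower is \emph{linear} if all $\pi_j$ are linear.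

Three remarks are used constantly. A germ that contains a singular germ, or two distinct components, is singular, because orders add. If $Y\subset X$, then by Lemma~\ref{lem:sheet}(ii) the projections of a tower of $X$ define a tower of $Y$ with $D_j(Y)\subset D_j(X)$ for as long as the tower of $Y$ continues; we call it the \emph{induced} tower. Finally, by Lemma~\ref{lem:inv}(i), replacing $\pi_j$ by $\psi\circ\pi_j$ and $\pi_{j+1}$ by $\pi_{j+1}\circ\psi^{-1}$ replaces $D_j$ by $\psi(D_j)$ and changes nothing else. A \emph{copy} of a germ is its image under an isomorphism of the ambient spaces, and a \emph{linear copy} is its image under a linear one.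

\begin{example}\label{ex:nc}
Let $X=\{x_1\cdots x_m=0\}\subset\mathbb{A}^{m+l}$ with $m\geq 2$. By Lemma~\ref{lem:sheet}(iii) with $F=\{x_1=0\}$, the germ $D_1$ of any transversal tower contains a copy of $\{x_2\cdots x_m=0\}\subset\mathbb{A}^{m-1+l}$. Repeating this, $D_j$ contains a copy of a union of $m-j$ coordinate hyperplanes, so $D_0,\dots,D_{m-2}$ are singular and the value is at least $m-1$. For $l=0$ every transversal tower therefore has value $m-1$. For $l\ge1$, Proposition~\ref{prop:product} gives $\operatorname{d.t.}(X,0)=m-1$. The cases $(m,l)=(2,1)$ and $(3,0)$ give the values on $x_1x_2x_3=0$ stated in the introduction.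
\end{example}

\section{The first linear projection and a model case}\label{sec:first}

In this section and the next we consider a transversal tower of $V$ whose first projection $\pi$ is linear and whose next projections $\rho,\lambda,\eta$ are arbitrary transversal submersions. We work over one field $K$ containing all coefficients. We do not compute the discriminants $D_j$. We only follow a few smooth components down the tower, each obtained from two components one level up by Lemma~\ref{lem:sheet}(iii):
\[
\begin{array}{lll}
D_0\subset\mathbb{A}^6: & F_1,F_2,F_3,\ G_1,\dots,G_5 &\\[2pt]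
D_1\subset\mathbb{A}^5: & N_{11},N_{22},\ N_{13},N_{32},\ N_{14},N_{25} & N_{ij}=\pi(F_i\cap G_j)\\[2pt]
D_2\subset\mathbb{A}^4: & \Sigma_0,\Sigma_1,\Sigma_2 & \Sigma_i=\rho(\text{intersection of a pair of }N\text{'s})\\[2pt]
D_3\subset\mathbb{A}^3: & \lambda(\Gamma_1),\lambda(\Gamma_2) & \Gamma_i\subset\Sigma_0\cap\Sigma_i\\[2pt]
D_4\subset\mathbb{A}^2: & \eta\lambda(C_1),\eta\lambda(C_2) & C_1\cup C_2=\Gamma_1\cap\Gamma_2 .
\end{array}
\]

\subsection{Six components of the first discriminant}

The tangent cone of $V$ contains the hyperplane $s=0$, so the kernel of $\pi$ is spanned by a vector $(-e,-c,-b,-a,1,-\theta)$. Two linear projections with the same kernel differ by a linear isomorphism of the target, so we may assume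
\[
\pi=(x+es,\ y+cs,\ z+bs,\ w+as,\ \tau+\theta s).
\]
The tangent hyperplane of $G_2$ is $w=z$, so transversality gives
\[
q:=b-a\ne0 .
\]
The map $\pi$ identifies $F_1=\{s=0\}$ with the target, and from now on $(x,y,z,w,\tau)$ denote the coordinates of the \emph{target}. The fiber over $(x,y,z,w,\tau)$ is the line
\[
s\longmapsto(x-es,\ y-cs,\ z-bs,\ w-as,\ s,\ \tau-\theta s).
\]
Along it $\omega=w-as-(\tau-\theta s)s^2$, so the equation of $G_2$ becomes
\begin{equation}\label{eq:Q}
w-z+Q(s,\tau)=0,\qquad Q(s,\tau):=qs-\tau s^2+\theta s^3 .
\end{equation}
The function $Q$ is the heart of the matter: its coefficient of $s^2$ is the coordinate $-\tau$, which vanishes at the origin.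

The sheets $F_1,F_2,F_3$ meet the fiber at $s=0$, $s=S_2(x)$, $s=S_3(x,y)$. By the implicit function theorem $S_2,S_3$ are the unique series without constant term such that
\begin{equation}\label{eq:S}
S_2=\xi_2^3,\qquad S_3=\xi_3^3-\xi_3^4(y-cS_3),\qquad\text{where }\ \xi_i:=x-eS_i .
\end{equation}
Since $S_i$ is divisible by $\xi_i^3$, we have $x=\xi_i+eS_i=\xi_i\cdot\text{unit}$. Hence $\xi_i/x$ is a unit and $S_i\in(x^3)$. From $x=\xi_2(1+e\xi_2^2)$ we get $\xi_2\equiv x \pmod{x^3}$ and $x^3=\xi_2^3\,(1+3e\xi_2^2+3e^2\xi_2^4+e^3\xi_2^6)$. Therefore
\begin{equation}\label{eq:S2}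
S_2\equiv x^3\ (\mathrm{mod}\ x^5),\qquad S_2'\equiv3x^2\ (\mathrm{mod}\ x^4),\qquad (1+3e\xi_2^2)\,S_2\equiv x^3\ (\mathrm{mod}\ x^7).
\end{equation}

By Lemma~\ref{lem:sheet}(iii), $D_1$ contains $N_{ij}=\pi(F_i\cap G_j)$, and its equation is obtained by substituting the root of $F_i$ for $s$ in the equation of $G_j$ along the fiber. For $G_5$ this equation is \eqref{eq:Q} with the extra term $(x-es)^4(y-cs)$ on the left. We obtain
\[
\begin{aligned}
&N_{11}: w=0, &\qquad& N_{22}: w=z-Q(S_2,\tau),\\
&N_{13}: w=-x^4z, && N_{32}: w=z-Q(S_3,\tau),\\
&N_{14}: w=x^7, && N_{25}: w=z-Q(S_2,\tau)-\xi_2^4(y-cS_2).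
\end{aligned}
\]
These are smooth, with tangent hyperplane $w=0$ in the left column and $w=z$ in the right column. The two germs in each row are thus distinct, and they intersect in a smooth threefold that is a graph over $(x,y,\tau)$:
\begin{equation}\label{eq:B}
\begin{aligned}
B_0&=N_{11}\cap N_{22}: &\quad& w=0, && z=Q(S_2,\tau),\\
B_1&=N_{13}\cap N_{32}: && w=-x^4z, && z=Q(S_3,\tau)/(1+x^4),\\
B_2&=N_{14}\cap N_{25}: && w=x^7, && z=x^7+Q(S_2,\tau)+\xi_2^4(y-cS_2).
\end{aligned}
\end{equation}
By Lemma~\ref{lem:sheet}(iii) again, $D_2$ contains the smooth hypersurfaces $\Sigma_i=\rho(B_i)$, and $\rho$ maps $B_i$ isomorphically onto $\Sigma_i$.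

\subsection{How the quadratic term is detected}\label{sub:model}

The sheets $F_i$ mark three points $0,S_2,S_3$ on the fiber, and $G_2$ records the values of $Q$ at these points. If $Q$ were linear in $s$, it would preserve the ratio of the three points:
\[
\frac{Q(S_2)-Q(S_3)}{Q(S_2)-Q(0)}=\frac{S_2-S_3}{S_2-0},
\]
whatever the value of $q$. The term $-\tau s^2$ spoils this identity. A discriminant sees only coincidences, so the ratio has to be turned into the position of an intersection. This is the role of $G_3$, which multiplies by $x^4$: we shall see that $\Sigma_0\cap\Sigma_1$ is, approximately, the locus where $Q(S_2)-Q(S_3)$ is a constant multiple of $x^4Q(S_2)$. The constant depends on $\rho$ and is not under our control. The components $G_4,G_5$ produce a reference intersection $\Sigma_0\cap\Sigma_2$ with the same constant and without the quadratic term.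

Take $e=c=\theta=0$ and $\rho=(x,y,z+\alpha w,\tau)$ with a constant $\alpha\ne-1$. We do not check that this $\rho$ is transversal to $D_1$; the computation only serves as a guide. Now $S_2=x^3$, $S_3=x^3-x^4y$, $Q(s)=qs-\tau s^2$, and with $\bar z=z+\alpha w$ we read off from \eqref{eq:B}
\[
\Sigma_0:\bar z=Q(x^3),\qquad \Sigma_1:\bar z=\frac{1-\alpha x^4}{1+x^4}\,Q(x^3-x^4y),\qquad \Sigma_2:\bar z=Q(x^3)+x^4y+(1+\alpha)x^7 .
\]
The intersection $\Sigma_0\cap\Sigma_2$ is $x^4\big(y+(1+\alpha)x^3\big)=0$. Besides $x=0$ it contains the surface
\[
\Gamma_2:\ y=-(1+\alpha)x^3 .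
\]
For $\Sigma_0\cap\Sigma_1$ write $Q(x^3-x^4y)=Q(x^3)-x^4y\,(q-2\tau x^3+\tau x^4y)$. The equation $(1-\alpha x^4)Q(x^3-x^4y)=(1+x^4)Q(x^3)$ becomes
\[
x^4\Big[(1-\alpha x^4)(q-2\tau x^3+\tau x^4y)\,y+(1+\alpha)\,x^3(q-\tau x^3)\Big]=0 .
\]
The bracket defines a surface $\Gamma_1$ on which $y$ is divisible by $x^3$, and
\[
\Gamma_1:\ y\equiv-(1+\alpha)\,x^3\,\frac{q-\tau x^3}{q-2\tau x^3}\equiv-(1+\alpha)\Big(x^3+\frac{\tau}{q}x^6\Big)\pmod{x^7}.
\]
The middle expression is $-(1+\alpha)\,Q(s)/Q'(s)$ at $s=x^3$, and $Q/Q'=s$ exactly when $Q$ is linear. The two surfaces lie in the threefold $\Sigma_0$ with coordinates $(x,y,\tau)$, and their equations differ by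
\[
-\frac{1+\alpha}{q}\,x^6\big(\tau+O(x)\big).
\]
On a slice $\tau=t\neq 0$ the two curves have contact of order $6$, and on $\tau=0$ of order at least $7$. The intersection $\Gamma_1\cap\Gamma_2$ consists of two curves through the origin, $x=0$ and $\tau+O(x)=0$. Both survive in $D_4$, which is therefore singular. The exponent $4$ in $G_3$ is larger than $3$ so that the factor $1-\alpha x^4$ contributes only in order $x^7$, after the term in $x^6$.

\section{Contact of the two surfaces in general}\label{sec:second}

For general $\pi$ and $\rho$ the expansions of $\Gamma_1$ and $\Gamma_2$ acquire new terms of order at most $6$ in $x$, which depend on $e$, $c$ and $\rho$. The point is that these terms are the same for both surfaces, so that the difference found in the model case persists.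

\subsection{Normal form of the second projection}

By Lemma~\ref{lem:sheet}(iii), $\rho$ restricts to an isomorphism on $N_{11}=\{w=0\}$. After an automorphism of the target we may assume that this restriction is the identity. Then each component of $\rho$ differs from the corresponding coordinate by a multiple of $w$:
\[
\rho=(\bar x,\bar y,\bar z,\bar\tau)=(x+\alpha_xw,\ y+\alpha_yw,\ z+\alpha_zw,\ \tau+\alpha_\tau w),\qquad \alpha_\bullet\in K[[x,y,z,w,\tau]].
\]
In the order $(x,y,z,w,\tau)$ the kernel of $d\rho(0)$ is spanned by $(-\alpha_x,-\alpha_y,-\alpha_z,1,-\alpha_\tau)(0)$. Transversality to $N_{22}$, whose tangent hyperplane is $w=z$, gives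
\begin{equation}\label{eq:alphaz}
1+\alpha_z(0)\ne0 .
\end{equation}
Since $B_0\subset\{w=0\}$, we have $\Sigma_0=\{\bar z=Q(S_2(\bar x),\bar\tau)\}$, with coordinates $(\bar x,\bar y,\bar\tau)$.

\begin{proposition}\label{prop:contact}
For $i=1,2$ we have $\Sigma_i\neq\Sigma_0$, and $\Sigma_0\cap\Sigma_i$ contains a smooth surface $\Gamma_i$ given in $\Sigma_0$ by $\bar y=Y_i(\bar x,\bar\tau)$. Moreover
\[
Y_1-Y_2=\bar x^{\,6}R(\bar x,\bar\tau),\qquad R(0,\bar\tau)=-\frac{1+\alpha_z(0,0,0,0,\bar\tau)}{q}\;\bar\tau .
\]
\end{proposition}

\begin{proof}
Let $\mathcal{O}=K[[x,y,\tau]]$, the ring of functions on $B_i$. We restrict all functions to $B_i$ by \eqref{eq:B}. For $i=1,2$ we have $w\in x^7\mathcal{O}$; for $i=1$ this holds because $z\in x^3\mathcal{O}$. Under $\rho:B_i\cong\Sigma_i$ the intersection $\Sigma_0\cap\Sigma_i$ is the zero set of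
\[
E_i:=z+\alpha_zw-Q(S_2(\bar x),\bar\tau)=z+\alpha_zw-Q(S_2,\tau)-\delta\ \in\mathcal{O},
\]
where $S_2=S_2(x)$ and $\delta:=Q(S_2(\bar x),\bar\tau)-Q(S_2(x),\tau)$. We use the following remark. If $E=\text{unit}\cdot y+(\text{element of }x^3\mathcal{O})$, then $E=\text{unit}\cdot(y-\zeta)$ with $\zeta\in x^3K[[x,\tau]]$. This is Weierstrass preparation in degree $1$, followed by the substitution $y=\zeta$.

\emph{Step 1: the error $\delta$.} It measures the displacement of $x$ and $\tau$ by $\rho$. We claim that on $B_1$ and $B_2$
\begin{equation}\label{eq:delta}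
\delta\equiv3q\,x^2\alpha_xw\pmod{x^{11}\mathcal{O}},\qquad\text{so that }\ \delta\in x^9\mathcal{O}.
\end{equation}
Put $\bar S=S_2(\bar x)\in x^3\mathcal{O}$. By Taylor's formula and \eqref{eq:S2}, $\bar S-S_2\equiv S_2'(x)\alpha_xw\equiv3x^2\alpha_xw$ modulo $x^{11}$, and $\bar S-S_2\in x^9\mathcal{O}$. Further $\bar\tau\bar S^2-\tau S_2^2=\alpha_\tau w\bar S^2+\tau(\bar S-S_2)(\bar S+S_2)\in x^{12}\mathcal{O}$ and $\bar S^3-S_2^3\in x^{15}\mathcal{O}$. This proves \eqref{eq:delta}.

\emph{Step 2: the reference surface.} On $B_2$,
\[
E_2=\xi_2^4(y-cS_2)+(1+\alpha_z)x^7-\delta .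
\]
So $E_2/x^4=(\xi_2/x)^4y+(\text{element of }x^3\mathcal{O})$, and $E_2=\text{unit}\cdot x^4(y-\zeta_2)$ with $\zeta_2\in(x^3)$. Let $\alpha^{(2)}_\bullet\in K[[x,\tau]]$ be the restriction of $\alpha_\bullet$ to the surface $y=\zeta_2$ in $B_2$. Setting $y=\zeta_2$ and using \eqref{eq:delta} with $w=x^7$, we get
\begin{equation}\label{eq:zeta2}
\xi_2^4(\zeta_2-cS_2)\equiv-(1+\alpha^{(2)}_z)\,x^7+3q\,\alpha^{(2)}_xx^9\pmod{x^{11}}.
\end{equation}

\emph{Step 3: the test surface.} Put
\[
\varepsilon:=S_2-S_3,\qquad M:=q-\tau(S_2+S_3)+\theta(S_2^2+S_2S_3+S_3^2),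
\]
so that $Q(S_2,\tau)-Q(S_3,\tau)=\varepsilon M$ and $M$ is a unit. On $B_1$ we have $(1+x^4)(z+\alpha_zw)=(1-\alpha_zx^4)Q(S_3,\tau)$, hence
\begin{equation}\label{eq:E1}
-(1+x^4)E_1=\varepsilon M+x^4\big[\alpha_zQ(S_3,\tau)+Q(S_2,\tau)\big]+(1+x^4)\delta .
\end{equation}
To relate $\varepsilon$ to $y$, note that $\xi_3=\xi_2+e\varepsilon$. By \eqref{eq:S}, $\varepsilon=\xi_2^3-(\xi_2+e\varepsilon)^3+\xi_3^4(y-cS_3)$, that is,
\begin{equation}\label{eq:eps}
\varepsilon\,\big(1+3e\xi_2^2+3e^2\xi_2\varepsilon+e^3\varepsilon^2\big)=\xi_3^4\,(y-cS_3).
\end{equation}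
Thus $\varepsilon=\text{unit}\cdot x^4(y-cS_3)$. The last two terms of \eqref{eq:E1} lie in $x^7\mathcal{O}$ and $S_3\in x^3\mathcal{O}$, so $E_1=\text{unit}\cdot x^4(y-\zeta_1)$ with $\zeta_1\in(x^3)$.

Now set $y=\zeta_1$ and work in $K[[x,\tau]]$, writing $\alpha_\bullet^{(1)}$ for the restrictions. Since $\zeta_1-cS_3\in(x^3)$, we have $\varepsilon\in(x^7)$. Consequently
\begin{equation}\label{eq:approx}
S_3\equiv S_2,\quad z\equiv Q(S_3,\tau)\equiv Q(S_2,\tau)\pmod{x^7},\qquad M\equiv q-2\tau S_2\pmod{x^6}.
\end{equation}
By \eqref{eq:S2}, $z\equiv qx^3$ modulo $x^5$. So $w=-x^4z\equiv-qx^7$ modulo $x^9$, and \eqref{eq:delta} gives $\delta\equiv-3q^2\alpha^{(1)}_xx^9$ modulo $x^{11}$. The left side of \eqref{eq:E1} vanishes. Dividing by $M$, and using \eqref{eq:approx}, $Q(S_2,\tau)\equiv S_2(q-\tau S_2)$ modulo $x^9$ and $M\equiv q$ modulo $x^3$, we obtain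
\begin{equation}\label{eq:epsval}
\varepsilon\equiv-(1+\alpha^{(1)}_z)\,x^4S_2\,\frac{q-\tau S_2}{q-2\tau S_2}+3q\,\alpha^{(1)}_xx^9\pmod{x^{11}}.
\end{equation}
In \eqref{eq:eps} the left side is $(1+3e\xi_2^2)\varepsilon$ modulo $x^{15}$. On the right, $\xi_3^4=\xi_2^4(1+e\varepsilon/\xi_2)^4$ with $\varepsilon/\xi_2\in(x^6)$, so the right side is $\xi_2^4(\zeta_1-cS_3)$ modulo $x^{13}$, which is $\xi_2^4(\zeta_1-cS_2)$ modulo $x^{11}$. Multiply \eqref{eq:epsval} by $1+3e\xi_2^2$. By \eqref{eq:S2}, $(1+3e\xi_2^2)x^4S_2\equiv x^7$ modulo $x^{11}$, and
\[
\frac{q-\tau S_2}{q-2\tau S_2}=1+\frac{\tau S_2}{q-2\tau S_2}\equiv1+\frac{\tau x^3}{q}\pmod{x^5}.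
\]
Hence
\begin{equation}\label{eq:zeta1}
\xi_2^4(\zeta_1-cS_2)\equiv-(1+\alpha^{(1)}_z)\Big(x^7+\frac{\tau}{q}x^{10}\Big)+3q\,\alpha^{(1)}_xx^9\pmod{x^{11}}.
\end{equation}

\emph{Step 4: comparison.} Formulas \eqref{eq:zeta2} and \eqref{eq:zeta1} differ by the term in $x^{10}$, except that the $\alpha_\bullet$ are evaluated at different points. Both surfaces are parametrized by $(x,\tau)$. On both, $w\in(x^7)$ and $z\equiv Q(S_2,\tau)$ modulo $x^7$: on the first by \eqref{eq:approx}, on the second by \eqref{eq:B} and $\zeta_2-cS_2\in(x^3)$. So $\alpha^{(1)}_\bullet-\alpha^{(2)}_\bullet$ lies in the ideal $(\zeta_1-\zeta_2,\,x^7)$. Subtract \eqref{eq:zeta2} from \eqref{eq:zeta1} and divide by $\xi_2^4=\text{unit}\cdot x^4$. The terms containing $\alpha^{(1)}_\bullet-\alpha^{(2)}_\bullet$ then carry a factor $x^3$, so for some $g\in K[[x,\tau]]$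
\[
(1+x^3g)(\zeta_1-\zeta_2)\equiv-(1+\alpha^{(1)}_z)\,\frac{\tau x^{10}}{q\,\xi_2^4}\pmod{x^7}.
\]
At $x=0$ we have $y=z=w=0$ on the surface $y=\zeta_1$, and $x/\xi_2=1$. Therefore
\begin{equation}\label{eq:diff}
\zeta_1-\zeta_2\equiv-\frac{1+\alpha_z(0,0,0,0,\tau)}{q}\,\tau\,x^6\pmod{x^7}.
\end{equation}

\emph{Step 5: passage to $\Sigma_0$.} Since $E_i\ne0$, we have $\Sigma_i\ne\Sigma_0$. Let $\Gamma_i$ be the image under $\rho$ of the surface $y=\zeta_i$ in $B_i$. It lies in $\Sigma_i$, and in $\Sigma_0$ because $E_i$ vanishes on it. In the coordinates of $\Sigma_0$ it is parametrized by $(\bar x,\bar y,\bar\tau)\equiv(x,\zeta_i,\tau)$ modulo $x^7$. The map $(x,\tau)\mapsto(\bar x,\bar\tau)$ is an automorphism with $\bar x=x\cdot\text{unit}$, so its inverse is congruent to the identity modulo $\bar x^{\,7}$. Hence $\Gamma_i$ is a graph $\bar y=Y_i(\bar x,\bar\tau)$ with $Y_i\equiv\zeta_i(\bar x,\bar\tau)$ modulo $\bar x^{\,7}$, and \eqref{eq:diff} gives the formula for $Y_1-Y_2$.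
\end{proof}

The exponent $3$ in $F_2$ enters through the last congruence in \eqref{eq:S2}: its error has order $7$, larger than the order $6$ of $S_2^2$, the term that carries $\tau$. For the sheet $s=x^2$ the corresponding identity is $(1+2e\xi)\xi^2=x^2-e^2\xi^4$, whose error has the same order as the square of $\xi^2$.

\subsection{The fourth discriminant is singular}

\begin{proposition}\label{prop:D4}
In a transversal tower of $V$ whose first projection is linear, the germs $D_0,\dots,D_4$ are singular. The later projections may be arbitrary transversal submersions, over larger fields.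
\end{proposition}

\begin{proof}
The germs $D_0$, $D_1$, $D_2$ contain the pairs of distinct components $F_1,F_2$, then $N_{11},N_{22}$, then $\Sigma_0,\Sigma_1$. By Lemma~\ref{lem:sheet}(iii) with $F=\Sigma_0$, the map $\lambda|_{\Sigma_0}$ is an isomorphism onto $\mathbb{A}^3$ and $D_3$ contains the smooth surfaces $\lambda(\Gamma_1)$, $\lambda(\Gamma_2)$. By Proposition~\ref{prop:contact} and \eqref{eq:alphaz}, $R(0,\bar\tau)$ is $\bar\tau$ times a unit. So $Y_1\neq Y_2$, the two surfaces are distinct, and $D_3$ is singular. In the coordinates $(\bar x,\bar\tau)$ of $\Gamma_1$ the intersection $\Gamma_1\cap\Gamma_2$ is the zero set of $\bar x^{\,6}R$. Here $R(0,0)=0$ and $\partial R/\partial\bar\tau(0,0)\ne0$, so $C_1=\{\bar x=0\}$ and $C_2=\{R=0\}$ are two distinct smooth curves through the origin. By Lemma~\ref{lem:sheet}(iii) with $F=\lambda(\Gamma_1)$, the map $\eta|_F$ is an isomorphism onto $\mathbb{A}^2$ and $D_4$ contains the two distinct branches $\eta\lambda(C_1)$ and $\eta\lambda(C_2)$.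
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
In a transversal linear tower $D_0,\dots,D_4$ are singular by Proposition~\ref{prop:D4}, and $D_5=\{0\}\subset\mathbb{A}^1$ is smooth. The value is $5$.
\end{proof}

\begin{remark}\label{rem:beta}
Linearity of $\pi$ is essential for the curve $C_2$. Replace the third component of $\pi$ by $z+bs+\beta s^2$ with $\beta\in K$. The only change in the equations of the six $N_{ij}$ is that $Q$ becomes $qs-(\tau-\beta)s^2+\theta s^3$. The estimates in the proof of Proposition~\ref{prop:contact} do not use that the coefficient of $s^2$ vanishes at the origin, so they give $R(0,\bar\tau)=-(1+\alpha_z(0,0,0,0,\bar\tau))(\bar\tau-\beta)/q$. For $\beta\ne0$ the series $R$ is a unit and $\Gamma_1\cap\Gamma_2$ is the single curve $C_1$. This does not yet bound $\operatorname{d.t.}(V,0)$, since we have followed only some components of the discriminants. The bound needs a different argument.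
\end{remark}

\section{Products and the dimensionality type of $V$}\label{sec:products}

\subsection{Linear towers of a product}

For $X=\{g=0\}\subset\mathbb{A}^N$ let $X\times\mathbb{A}^l\subset\mathbb{A}^{N+l}$ be given by the same series $g$, with new coordinates $\varrho=(\varrho_1,\dots,\varrho_l)$. It is reduced: if $p^2\mid g$ with $p$ a nonunit, set $\varrho=0$. It is smooth if and only if $X$ is. For projections that are linear in product coordinates, the product structure descends to the discriminant.

\begin{lemma}\label{lem:linprod}
Up to linear isomorphisms, every transversal linear tower of $X\times\mathbb{A}^l$ has the form $D_j\times\mathbb{A}^l$, where $(D_j)$ is a transversal linear tower of $X$. The two towers have the same value.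
\end{lemma}

\begin{proof}
Let $X$ be singular and let $\pi$ be linear and transversal to $X\times\mathbb{A}^l$, with kernel spanned by $(\mathbf{e}',\mathbf{e}'')$. The initial form of $g$ does not involve $\varrho$, so it is nonzero at $\mathbf{e}'$; in particular $\mathbf{e}'\ne0$. Let $\pi'$ be a linear projection of $\mathbb{A}^N$ with kernel spanned by $\mathbf{e}'$; it is transversal to $X$. Choose a linear form $h$ with $h(\mathbf{e}')=1$. The linear automorphism $\Phi(\mathbf{x},\varrho)=(\mathbf{x},\varrho-h(\mathbf{x})\mathbf{e}'')$ preserves $X\times\mathbb{A}^l$ and sends $(\mathbf{e}',\mathbf{e}'')$ to $(\mathbf{e}',0)$. So $\pi\circ\Phi^{-1}=\psi\circ(\pi'\times\mathrm{id})$ with $\psi$ a linear isomorphism. The Weierstrass polynomial for $\pi'\times\mathrm{id}$ is that for $\pi'$, so Lemma~\ref{lem:inv}(i) gives $\operatorname{Disc}_\pi(X\times\mathbb{A}^l)=\psi(\operatorname{Disc}_{\pi'}X\times\mathbb{A}^l)$. The next projection composed with $\psi$ is again linear, and we iterate.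
\end{proof}

\subsection{The Zariski tower of a product}

Zariski's projection mixes the coordinates $\varrho$ with the others in all degrees, and no shear removes this. What survives is a weaker form of homogeneity. The product is invariant under translation by a point $P$ of the factor $\mathbb{A}^l$. Re-expanded at $P$, the generic projection $\pi_u$ becomes a projection $\pi_{u'}$, and if $P$ is a generic point of the germ of $\mathbb{A}^l$, the $u'$ are again algebraically independent. So the discriminant looks the same at $\pi_u(P)$ as at $0$, up to the field embedding $u\mapsto u'$. This property propagates down the tower. After $n$ steps we have a reduced hypersurface of dimension $l$ that looks the same at $0$ as at the generic point of a smooth $l$-dimensional germ. It cannot be singular there.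

\begin{proposition}\label{prop:product}
Let $W\subset(\mathbb{A}^{n+1}_k,0)$ be a hypersurface germ and $l\ge1$. Then $\operatorname{d.t.}(W\times\mathbb{A}^l,0)\le n$.
\end{proposition}

\begin{proof}
Let $r=n+l$, and let $D_j=\{g_j=0\}\subset\mathbb{A}^{r+1-j}$ be the Zariski tower of $W\times\mathbb{A}^l$, defined over $K_0=k$, $K_{j+1}=\overline{K_j(u^{(j)})}$, where $g_0$ does not involve the last $l$ coordinates. Suppose that $D_0,\dots,D_n$ are all singular. Let $\sigma=(\sigma_1,\dots,\sigma_l)$ be new variables, and let $L_0\subset L_1\subset\cdots$ be algebraic closures of the fraction fields of $K_j[[\sigma]]$. If $P$ is a vector with entries in the maximal ideal $(\sigma)K_j[[\sigma]]$ and $g\in K_j[[\mathbf{x}]]$, then $g(\mathbf{x}+P)$ is a well-defined element of $K_j[[\sigma]][[\mathbf{x}]]\subset L_j[[\mathbf{x}]]$: the expansion of $g$ at the point $P$. If $g$ is a unit, so is $g(\mathbf{x}+P)$.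

\medskip\noindent\textbf{Claim.} \emph{For $0\le j\le n$ there are a vector $P_j\in\big((\sigma)K_j[[\sigma]]\big)^{r+1-j}$ whose linear part in $\sigma$ has rank $l$ and a field embedding $\phi_j:K_j\to L_j$ such that}
\begin{equation}\label{eq:claim}
g_j(\mathbf{x}+P_j)=\text{unit}\cdot\phi_j(g_j)(\mathbf{x})\quad\text{in }L_j[[\mathbf{x}]].
\end{equation}

For $j=0$ take $P_0=(0,\sigma)$ and the inclusion. Let $j<n$, assume the claim for $j$, write $u=u^{(j)}$, and put $P_{j+1}=\pi_u(P_j)$.

\emph{The embedding.} Expanding, $\pi_u(\mathbf{x}+P_j)-P_{j+1}=\pi_{u'}(\mathbf{x})$ with $u'^{(i)}_\nu=\sum_{\mu\ge\nu}\binom{\mu}{\nu}u^{(i)}_\mu P_j^{\mu-\nu}\in K_j[u][[\sigma]]$, so $u'\equiv u$ modulo $(\sigma)$. The $u'$ are algebraically independent over the fraction field of $K_j[[\sigma]]$. Otherwise there is a finite relation $\sum c_\kappa u'^{\,\kappa}=0$ with $c_\kappa\in K_j[[\sigma]]$ not all zero. Let $d$ be the minimal order of the $c_\kappa$ and $c_\kappa^{(d)}$ their homogeneous parts of degree $d$. The part of degree $d$ in $\sigma$ of the relation is $\sum c_\kappa^{(d)}(\sigma)u^\kappa=0$, which forces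 all $c^{(d)}_\kappa=0$, a contradiction. The $u'$ remain independent over the algebraic extension $L_j$, which contains $\phi_j(K_j)$. So $\phi_j$ extends to $K_j(u)\to L_{j+1}$ by $u\mapsto u'$, and then to $\phi=\phi_{j+1}:K_{j+1}\to L_{j+1}$, because $L_{j+1}$ is algebraically closed. By construction $\phi(\pi_u)=\pi_{u'}$.

\emph{The Weierstrass polynomial.} Let $t$ be the last coordinate. The determinant of the linear part of $(\pi_u,t)$ is a minor of a matrix of indeterminates. It is nonzero, and so is its image under $\phi$; hence $(\pi_u,t)$ and $(\pi_{u'},t)$ are coordinate systems. Write $g_j=\text{unit}\cdot H(\pi_u,t)$ with $H$ a Weierstrass polynomial of degree $m$. Applying $\phi$, and substituting $\mathbf{x}+P_j$, we get respectively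
\[
\phi_j(g_j)=\text{unit}\cdot\phi(H)(\pi_{u'},t),\qquad g_j(\mathbf{x}+P_j)=\text{unit}\cdot H\big(\pi_{u'}+P_{j+1},\,t+t(P_j)\big).
\]
By \eqref{eq:claim}, in the coordinates $(\mathbf{y},t)=(\pi_{u'},t)$,
\[
H\big(\mathbf{y}+P_{j+1},\,t+t(P_j)\big)=\text{unit}\cdot\phi(H)(\mathbf{y},t)\quad\text{in }L_{j+1}[[\mathbf{y},t]].
\]
The left side is a monic polynomial of degree $m$ in $t$, and $\phi(H)$ is a Weierstrass polynomial of degree $m$. Their difference has degree less than $m$ and is divisible by $\phi(H)$, so it is zero by uniqueness of Weierstrass division. Taking discriminants,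
\begin{equation}\label{eq:disctransl}
(\operatorname{disc}H)(\mathbf{y}+P_{j+1})=\phi(\operatorname{disc}H)(\mathbf{y}).
\end{equation}

\emph{The reduced discriminant.} We have $g_{j+1}\mid\operatorname{disc}H\mid g_{j+1}^{\,e}$ for some $e$. These divisibilities persist under $\phi$ and under $\mathbf{y}\mapsto\mathbf{y}+P_{j+1}$. By \eqref{eq:disctransl}, $g_{j+1}(\mathbf{y}+P_{j+1})$ and $\phi(g_{j+1})$ have the same prime divisors in $L_{j+1}[[\mathbf{y}]]$. To obtain \eqref{eq:claim} for $j+1$ it suffices that both are squarefree. For $\phi(g_{j+1})$ this is Lemma~\ref{lem:sqfree}(iii). For the other, make the linear change of that lemma in $\mathbf{y}=(\mathbf{y}',y_N)$, transforming $P_{j+1}=(P',P_N)$ accordingly, so that $g_{j+1}=\text{unit}\cdot H'$ with $\operatorname{disc}H'\ne0$. Then $H'(\mathbf{y}'+P',y_N+P_N)$ is monic in $y_N$, with discriminant $(\operatorname{disc}H')(\mathbf{y}'+P')$. This series reduces to $\operatorname{disc}H'\neq0$ modulo $(\sigma)$, so it is nonzero, and Lemma~\ref{lem:sqfree}(i) applies.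

\emph{The rank.} The linear part of $P_{j+1}$ is $d\pi_u(0)$ composed with the linear part of $P_j$. The image of the latter is an $l$-dimensional subspace $\Lambda$ defined over $K_j$, and it is proper since $l<r+1-j$. Take a nonzero linear form over $K_j$ vanishing on $\Lambda$. Since $\pi_u$ is transversal to the hyperplane that it defines, $\ker d\pi_u(0)$ is not contained in $\Lambda$. So $d\pi_u(0)$ is injective on $\Lambda$ and the rank stays $l$. The claim is proved.

\emph{The contradiction.} Take $j=n$, so that $g_n\in K_n[[x_1,\dots,x_{l+1}]]$. It has order at least $2$, hence so has $\phi_n(g_n)$, and by \eqref{eq:claim} so has $g_n(\mathbf{x}+P_n)$ as a series in $\mathbf{x}$. Thus $g_n$ and all $\partial_ig_n$ lie in the kernel of $K_n[[\mathbf{x}]]\to K_n[[\sigma]]$, $\mathbf{x}\mapsto P_n$. By the rank condition $l$ of the entries of $P_n$ form a coordinate system in $K_n[[\sigma]]$ and the remaining entry is a power series in them. So the kernel is generated by a series $h$ of order $1$, which is prime. Write $g_n=hg'$. Then $h$ divides $\partial_ig_n=g'\partial_ih+h\,\partial_ig'$ for all $i$, and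 $h\nmid g'$ because $g_n$ is reduced. So $h\mid\partial_ih$ for all $i$. But some $\partial_ih$ is a unit.
\end{proof}

\begin{remark}
The proof uses that the class of projections is stable under re-expansion along the trivial directions. For $V$ the translation in the trivial direction is $(x,y,z,w,s,\tau)\mapsto(x,y,z,w+\sigma s^2,s,\tau+\sigma)$, which fixes $\omega$. It turns $w+as$ into $w+as+\sigma s^2$, so the class of linear projections is not stable, and Theorem~\ref{thm:main}(c) shows that the bound fails for it.
\end{remark}

\subsection{End of the proof of Theorem~\ref{thm:main}}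

The lower bound for the dimensionality type holds for all transversal towers. We state it for $V\times\mathbb{A}^l$ for use in Section~\ref{sec:allm}.

\begin{lemma}\label{lem:lower}
Let $l\ge0$. In every transversal tower of $V\times\mathbb{A}^l$ the germs $D_0,\dots,D_3$ are singular.
\end{lemma}

\begin{proof}
We use the coordinates $(x,y,z,\omega,s,\tau,\varrho)$ and apply Lemma~\ref{lem:sheet}(iii) three times. The germ $D_0$ has several components. With $F=F_1\times\mathbb{A}^l$ and $Y=(G_1\cup G_2\cup G_5)\times\mathbb{A}^l$ we find that $D_1$ contains a copy of $\{\omega(\omega-z)(\omega-z+x^4y)=0\}$, in the coordinates $(x,y,z,\omega,\tau,\varrho)$. With $F$ the copy of $\{\omega=0\}$ and $Y$ the copy of the other two components, $D_2$ contains a copy of $\{z(z-x^4y)=0\}$, in the coordinates $(x,y,z,\tau,\varrho)$. With $F$ the copy of $\{z=0\}$, the trace of the other component is given by the squarefree part of $x^4y$, so $D_3$ contains a copy of $\{xy=0\}$. All these germs are singular.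
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a) and (b)]
(a) By Lemma~\ref{lem:inv}(iii) we may use the coordinates $(x,y,z,\omega,s,\tau)$, in which $V=W\times\mathbb{A}^1$ with $W\subset\mathbb{A}^5$. Proposition~\ref{prop:product} with $n=4$ gives $\operatorname{d.t.}(V,0)\le4$, and Lemma~\ref{lem:lower} for the Zariski tower gives $\operatorname{d.t.}(V,0)\ge4$.

(b) The projection $A_1$ followed by the Zariski tower of $\Delta_{A_1}$ is a transversal tower of $V$ with linear first projection. By Proposition~\ref{prop:D4}, $D_1=\Delta_{A_1},D_2,D_3,D_4$ are singular, so $\operatorname{d.t.}(\Delta_{A_1},0)\ge4$. The value is at most $4$ because $\Delta_{A_1}\subset\mathbb{A}^5$. By (a) and Definition~\ref{def:dt}, the discriminant of Zariski's generic projection has dimensionality type $4-1=3$.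
\end{proof}

\begin{remark}
The failure depends on the coordinates. In the coordinates $(x,y,z,\omega,s,\tau)$ every transversal linear tower of $V=W\times\mathbb{A}^1$ has value at most $4$ by Lemma~\ref{lem:linprod} and at least $4$ by Lemma~\ref{lem:lower}.
\end{remark}

\section{Every dimensionality type $m\ge4$}\label{sec:allm}

Two operations produce the remaining examples. Adding a coordinate hyperplane in a new variable raises both counts by one, as in Example~\ref{ex:nc}. Adding a trivial factor raises the dimension and changes neither count.

\begin{proof}[Proof of Theorem~\ref{thm:allm}]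
Let $j=m-4\ge0$ and $l=r-m-1\ge0$, so that $6+j+l=r+1$. On $\mathbb{A}^{r+1}$ with coordinates $(x,y,z,w,s,\tau,v_1,\dots,v_j,\varrho_1,\dots,\varrho_l)$ let
\[
V_{j,l}=\{f\cdot v_1\cdots v_j=0\}.
\]
Then $V_{0,l}=V\times\mathbb{A}^l$ and $V_{j,l}=V_{j,0}\times\mathbb{A}^l$. We show that $V'=V_{j,l}$ has the required properties.

\emph{Peeling off the hyperplanes.} In any transversal tower of $V_{j,l}$, the germ $D_i$ contains a copy of $V_{j-i,l}$ for $0\le i\le j$, and a linear copy if the tower is linear. Indeed, suppose this holds for some $i<j$. Apply Lemma~\ref{lem:sheet}(iii) to $D_i$, with $F$ the copy of one hyperplane $\{v_\iota=0\}$ and $Y$ the copy of the union of the other components. The trace $F\cap Y$ is a copy of $V_{j-i-1,l}$ in $F$, and $\pi_{i+1}|_F$ is an isomorphism, linear in the linear case. In particular $D_0,\dots,D_j$ are singular and $D_j$ contains a copy of $V\times\mathbb{A}^l$. The remaining projections induce a transversal tower of this copy, whose $i$-th term is contained in $D_{j+i}$.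

\emph{The dimensionality type.} By Lemma~\ref{lem:lower} applied to the induced tower, $D_j,\dots,D_{j+3}$ are singular. For the Zariski tower this gives $\operatorname{d.t.}(V_{j,l},0)\ge j+4=m$. With $\omega$ in place of $w$ the equation of $V_{j,l}$ involves neither $\tau$ nor $\varrho$, so $V_{j,l}\cong W'\times\mathbb{A}^{1+l}$ with $W'\subset\mathbb{A}^{5+j}=\mathbb{A}^{m+1}$. Proposition~\ref{prop:product} gives $\operatorname{d.t.}(V_{j,l},0)\le m$.

\emph{The linear value.} Consider a transversal linear tower of $V_{j,l}$. The induced tower of the linear copy of $V\times\mathbb{A}^l$ is a transversal linear tower of $V\times\mathbb{A}^l$ up to a linear isomorphism. By Lemma~\ref{lem:linprod} and Theorem~\ref{thm:main}(c) its value is $5$. So $D_j,\dots,D_{j+4}$ are singular and the value of the given tower is at least $j+5=m+1$. By Lemma~\ref{lem:linprod} applied to $V_{j,0}\times\mathbb{A}^l$, the value equals that of a tower of $V_{j,0}\subset\mathbb{A}^{6+j}$, which is at most $5+j=m+1$.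
\end{proof}

\begin{thebibliography}{9}

\bibitem{report}
\emph{Report No.~45/2025}, \texttt{https://ems.press/content/serial-article-files/52432?nt=1}, doi:10.4171/owr/2025/45.

\end{thebibliography}
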